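\title{A lower bound $n^{3/2+1/15}$ for the mixing time of the diagonal flip walk}

\begin{abstract}
The diagonal flip walk on the triangulations of a convex $(n+2)$-gon picks a uniformly random diagonal and flips it with probability $1/2$. Aldous conjectured that its mixing time is $O(n^{3/2}\log n)$. We disprove this: the relaxation time and the mixing time are at least of order $n^{3/2+1/15}$. The test function is built scale by scale. Restricting a triangulation to a random set of sides lifts functions from the $m$-gon to the $N$-gon and multiplies the Dirichlet energy by about $(m/N)^{1/2}$, which gives the exponent $3/2$. Randomly pre-flipping those diagonals of the restricted triangulation that a single flip can change gains a further constant factor at every scale, while the variance stays bounded below.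
\end{abstract}

\section{Introduction}

Let $n\ge2$ and let $\mathcal{T}_n$ be the set of triangulations of a convex $(n+2)$-gon. There are $C_n=\frac1{n+1}\binom{2n}{n}$ of them, and each has $n-1$ diagonals. Removing a diagonal $d$ from a triangulation $T$ leaves a quadrilateral; inserting the other diagonal of that quadrilateral gives a triangulation $T^d$, the \emph{flip} of $T$ at $d$. The \emph{diagonal flip walk} is the Markov chain on $\mathcal{T}_n$ that, from $T$, chooses one of the $n-1$ diagonals $d$ uniformly at random and moves to $T$ or to $T^d$, each with probability $1/2$. Its transition matrix $P$ is irreducible, aperiodic and symmetric, so the stationary distribution $\pi$ is uniform. The \emph{mixing time} is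
\[
t_{\mathrm{mix}}=\min\Big\{t:\ \max_{T\in\mathcal{T}_n}\|P^t(T,\cdot)-\pi\|_{TV}\le\tfrac14\Big\},\qquad \|\mu-\nu\|_{TV}=\tfrac12\sum_T|\mu(T)-\nu(T)|,
\]
and the \emph{spectral gap} is $\gamma=1-\lambda$, where $\lambda$ is the second largest eigenvalue of $P$; its inverse is the \emph{relaxation time}. For $n=2$ the walk is uniform after one step, and for $n=3$ it is the lazy walk on a $5$-cycle. For large $n$ the flip graph has diameter $2n-6$ (Sleator, Tarjan and Thurston). The mixing time is $\Omega(n^{3/2})$ (Molloy et al.) and $O(n^5)$ (McShine and Tetali, who also bound the spectral gap by $\Omega(1/n^4)$). We take the following problem from \cite{catalan}.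

\medskip\noindent\textbf{Conjecture (Aldous).} \emph{The mixing time of the diagonal flip walk is $O(n^{3/2}\log n)$.}
\medskip

The conjecture is false: the relaxation time, and hence the mixing time, exceeds $n^{3/2}\log n$ by a power of $n$.

\begin{theorem}\label{thm:one}
Let $\varepsilon=\log_{64}(40/39)>0.006$. There is $c>0$ such that $1/\gamma\ge c\,n^{3/2+\varepsilon}$ for all $n\ge2$. Moreover $t_{\mathrm{mix}}\ge(\gamma^{-1}-1)\log2$, so $t_{\mathrm{mix}}=\Omega(n^{3/2+\varepsilon})$, which is not $O(n^{3/2}\log n)$.
\end{theorem}

\begin{theorem}\label{thm:two}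
There is $c>0$ such that $1/\gamma\ge c\,n^{3/2+1/15}$ for all $n\ge2$, and $t_{\mathrm{mix}}=\Omega(n^{3/2+1/15})$.
\end{theorem}

Theorem~\ref{thm:one} already settles the question. Theorem~\ref{thm:two} comes from the same construction with other parameters and one finer count. We do not claim that $1/15$ is optimal.

Here is why one would guess the exponent $3/2$. Choose four sides of the polygon and contract all the others. The triangulation $T$ collapses to a quadrilateral with one of its two diagonals. A single flip of $T$ can change that diagonal only if exactly one diagonal of $T$ collapses onto it. For randomly chosen sides this has probability of order $n^{-1/2}$, and the walk then selects the relevant diagonal with probability $1/(n-1)$. So the quadrilateral changes about once in $n^{3/2}$ steps; Section~\ref{sec:plain} turns this into the bound $1/\gamma=\Omega(n^{3/2})$. If every such change were a fresh coin toss, $n^{3/2}$ would be the natural time scale. But a change is not fresh. Right after it, the new diagonal is again alone, and the walk is as likely to flip it back as to flip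 any given neighbor. At one scale this effect is worth a constant factor. We show that it can be collected for the collapse to $m$ sides with $m=4,4L,4L^2,\dots$, about $\log_L n$ times, and a constant factor collected $\log_L n$ times is a power of $n$.

\section{Test functions and dual trees}\label{sec:prelim}

Throughout, $N=n+2\ge4$, and $\mathcal{T}(N)$ is the set of triangulations of the convex $N$-gon whose sides are labeled $0,\dots,N-1$ in cyclic order. Expectations, variances and norms $\|\cdot\|_2$ of functions on $\mathcal{T}(N)$ refer to the uniform measure.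

\subsection*{Energy and the spectral gap}
For $f:\mathcal{T}(N)\to\mathbb{R}$ put $\nabla_df(T)=f(T^d)-f(T)$ and define the \emph{energy}
\[
\mathcal{E}_N(f)=\tfrac12\,\mathbb{E}\sum_d\big(\nabla_df(T)\big)^2,
\]
the sum running over the diagonals of $T$. The variational formula for a symmetric chain states that $\gamma$ is the minimum, over nonconstant $F$, of the Dirichlet form $\frac12\sum_{T,T'}\pi(T)P(T,T')(F(T)-F(T'))^2$ divided by $\operatorname{Var}(F)$. Since $P(T,T^d)=\frac1{2(n-1)}$, the Dirichlet form equals $\mathcal{E}_N(F)/(2(n-1))$, and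
\begin{equation}\label{eq:gap}
\gamma^{-1}\ \ge\ 2(n-1)\,\frac{\operatorname{Var}(F)}{\mathcal{E}_N(F)}\qquad\text{for every nonconstant }F .
\end{equation}
Our task is therefore to find $F$ with variance bounded below and energy $O(n^{-1/2-\varepsilon})$.

\begin{lemma}\label{lem:mix}
$t_{\mathrm{mix}}\ge(\gamma^{-1}-1)\log2$.
\end{lemma}

\begin{proof}
The matrix $P$ is the average of the identity and a symmetric stochastic matrix, so $\lambda=1-\gamma\ge0$. If $\lambda=0$ there is nothing to prove. Otherwise let $\varphi$ be an eigenfunction for $\lambda$; it has $\pi(\varphi)=0$. For all $T$ and $t$,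
\[
|\lambda^t\varphi(T)|=|P^t\varphi(T)-\pi(\varphi)|\le2\|\varphi\|_\infty\,\|P^t(T,\cdot)-\pi\|_{TV}.
\]
Taking $T$ with $|\varphi(T)|=\|\varphi\|_\infty$ and $t=t_{\mathrm{mix}}$ gives $\lambda^{t_{\mathrm{mix}}}\le\frac12$. Since $\log(1/\lambda)\le(1-\lambda)/\lambda$, we get $t_{\mathrm{mix}}\ge\frac\lambda{1-\lambda}\log2=(\gamma^{-1}-1)\log2$.
\end{proof}

\subsection*{Splits, trees and bracketings}
An \emph{edge} of $T$ is a diagonal or a side; there are $2N-3$ edges. An edge divides the set of sides into two \emph{classes} (for a side $s$, the classes are $\{s\}$ and the rest), and this \emph{split} determines the edge. Likewise a triangle divides the sides into three classes. In the \emph{dual tree} of $T$ the triangles are nodes of degree $3$, the sides are leaves, and the edges of $T$ are the tree edges; deleting a tree edge separates the leaves according to its split. Taking the dual tree is a bijection from $\mathcal{T}(N)$ onto the plane trees with $N$ cyclically labeled leaves and all other nodes of degree $3$. We hang the tree from the leaf $0$, so that the leaves $1,\dots,N-1$ appear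 from left to right and ``left'', ``right'' and ``ancestor'' have a meaning. The tree is then a complete bracketing of the word $12\cdots(N-1)$, in which a diagonal is the pair of brackets around its class not containing $0$, and a flip is a move $(XY)Z\leftrightarrow X(YZ)$.

\section{The idea in the pentagon}\label{sec:pentagon}

For $N=5$ the flip graph is the cycle $T_1T_2T_3T_4T_5$ listed below. Delete the letter $4$, that is, contract side $4$, and let $h=+1$ or $h=-1$ according to whether $(12)3$ or $1(23)$ remains.
\[
\begin{array}{c|ccccc}
 & T_1 & T_2 & T_3 & T_4 & T_5\\ \hline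
\text{bracketing} & ((12)3)4 & (1(23))4 & 1((23)4) & 1(2(34)) & (12)(34)\\
\text{after deleting }4 & (12)3 & 1(23) & 1(23) & 1(23) & (12)3\\
h & 1 & -1 & -1 & -1 & 1\\
h_q & s & -s & -1 & -s & s
\end{array}
\]
The quantity $5\mathcal{E}_5$ is the sum of the squared differences along the five edges of the cycle. For $h$ it equals $4+0+0+4+0=8$: all the energy sits on the flips $T_1T_2$ and $T_4T_5$. In $T_3$ two diagonals, $(23)$ and $(234)$, collapse onto the diagonal of the quadrilateral, and no single flip changes $h$; in the other four triangulations only one diagonal does.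

A function that jumps across two edges and is constant along the neighboring edges wastes energy. Let $0<q\le\frac12$. In the four triangulations where one flip can change the quadrilateral, flip the diagonal of the quadrilateral with probability $q$ before reading off the sign, and take the expectation. This gives $h_q$, with $s=1-2q$, and
\[
5\mathcal{E}_5(h_q)=4s^2+(1-s)^2+(1-s)^2+4s^2+0=8\,(1-4q+5q^2).
\]
The gain on the flips that change the quadrilateral is linear in $q$; the new cost, on the flips $T_2T_3$ and $T_3T_4$ that switch the smoothing off and on, is quadratic in $q$.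

The pentagon also shows what remains to be done.
\begin{itemize}
\item Four of the five values of $h$ have moved by $2q$, so the variance changes to first order too. The remedy is to pass from $m$ to $N\gg m$ sides: then a given diagonal of the collapsed triangulation can be changed by one flip only with probability about $(m/N)^{1/2}$, so the smoothing is rare although it acts exactly where the energy is.
\item One constant factor does not change the exponent. To iterate, the estimate must hold for an \emph{arbitrary} function on $\mathcal{T}(m)$, and many diagonals must be smoothed at once. Flips of neighboring diagonals do not commute: flipping the two diagonals of $T_1$ in the two possible orders gives $T_3$ and $T_4$. We shall therefore smooth only over a set of diagonals, the active ones, whose flips commute and which is itself unchanged by these flips.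
\end{itemize}

\section{Restriction to a set of sides}\label{sec:restriction}

Let $4\le m\le N$ and let $S$ be a set of $m$ sides containing side $0$. We identify $S$ with the sides of the $m$-gon by the bijection that preserves the cyclic order and fixes $0$. An edge of $T$ is \emph{essential} if both its classes meet $S$; its \emph{trace} is the split that it induces on $S$. A triangle of $T$ is \emph{branching} if all three of its classes meet $S$.

An edge is essential exactly when it lies on a tree path between two leaves in $S$, so the essential edges form the subtree spanned by $S$. A triangle has degree $3$ in this subtree if it is branching, degree $2$ if exactly two of its classes meet $S$, and is not in the subtree otherwise. Suppressing the nodes of degree $2$ gives the dual tree of a triangulation $\tau=\tau_S(T)\in\mathcal{T}(m)$, the \emph{restriction} of $T$ to $S$. The triangles of $\tau$ are the branching triangles of $T$, and each edge $e$ of $\tau$ is a \emph{path} of essential edges; its \emph{length} $\ell_e\ge1$ is the number of edges of that path. Consecutive edges of a path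 have splits that differ by a class missing $S$, so they have the same trace, which is the split of $e$. Hence
\begin{equation}\label{eq:trace}
\text{the edges of $\tau$ are the traces, and $\ell_e$ is the number of edges of $T$ with trace $e$.}
\end{equation}
In particular restriction is transitive: restricting to $S'$ and then to $S\subset S'$ is the same as restricting to $S$. We call $e$ \emph{short} if $\ell_e=1$ and \emph{long} if $\ell_e\ge2$.

The path of $e$ passes through $\ell_e-1$ nonbranching triangles. At each of them a \emph{pendant} is attached, on the left or on the right: a plane binary tree with $k\ge1$ leaves, none of them in $S$ (for $k=1$, a single side). The sequence of pendants with their sides, read away from the root, is the \emph{decoration} of $e$. Figure~\ref{fig:restriction} shows an example.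

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\draw[very thick] (3.4,4.1)--(3.4,3.3)--(2.5,2.5)--(0.9,1.6)--(1.5,0.8)--(1,0) (1.5,0.8)--(2,0) (2.5,2.5)--(4.2,1.6)--(5,0);
\draw[dashed] (3.4,3.3)--(6,0) (0.9,1.6)--(0,0) (4.2,1.6)--(3.5,0.8)--(3,0) (3.5,0.8)--(4,0);
\fill (2.5,2.5) circle (3pt) (1.5,0.8) circle (3pt);
\foreach \x/\t in {0/1,1/2,2/3,3/4,4/5,5/6,6/7} \node[below] at (\x,0) {$\t$};
\node[above] at (3.4,4.1) {$0$};
\draw[very thick] (10.5,4.1)--node[right]{$\ell=2$}(10.5,2.5)--node[above left]{$2$}(9.5,1.3)--node[left]{$1$}(8.8,0) (9.5,1.3)--node[right]{$1$}(10.2,0) (10.5,2.5)--node[right]{$2$}(12,0);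
\fill (10.5,2.5) circle (3pt) (9.5,1.3) circle (3pt);
\end{tikzpicture}
\caption{Left: the dual tree of the octagon triangulation $((1(23))((45)6))7$ with $S=\{0,2,3,6\}$. Essential edges are thick, the three pendants are dashed, and the two branching triangles are dots. Right: the dual tree of the restriction $\tau\in\mathcal{T}(4)$, each edge marked with its length.}
\label{fig:restriction}
\end{figure}

\begin{lemma}\label{lem:bijection}
The map $(T,S)\mapsto(\tau,\text{decorations})$ is a bijection onto the pairs consisting of an arbitrary $\tau\in\mathcal{T}(m)$ and arbitrary decorations of its $2m-3$ edges with $N-m$ pendant leaves in total.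
\end{lemma}

\begin{proof}
The inverse subdivides each edge of the dual tree of $\tau$ once for every pendant of its decoration, attaches the pendants on the prescribed sides, numbers the $N$ leaves cyclically starting from the leaf $0$ of $\tau$, and takes for $S$ the leaves of $\tau$.
\end{proof}

From now on $T$ is uniform on $\mathcal{T}(N)$ and $S$ is a uniform $m$-set of sides containing $0$, independent of $T$. All pairs $(T,S)$ are equally likely, so probabilities are ratios of numbers of decorations, which we count by pendant leaves. Pendants have generating function $B(x)=\sum_{k\ge1}C_{k-1}x^k=\frac12(1-\sqrt{1-4x})$. The decorations of an edge of length $\ell$ have generating function $(2B)^{\ell-1}$, and those of an edge of arbitrary length have generating function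
\begin{equation}\label{eq:gf}
\sum_{\ell\ge1}(2B)^{\ell-1}=\frac1{1-2B}=(1-4x)^{-1/2}=\sum_{k\ge0}\binom{2k}kx^k .
\end{equation}
For $x\ge4$ put $\rho(x)=\Gamma(x-\frac32)/\Gamma(x-2)$ and $\sigma(x)=\Gamma(x-2)/\Gamma(x-\frac52)$. Both behave like $\sqrt x$:
\begin{equation}\label{eq:gamma}
\sqrt{x-\tfrac52}\le\rho(x)\le\sqrt{x-2},\qquad\sqrt{x-3}\le\sigma(x)\le\sqrt{x-\tfrac52}.
\end{equation}
Indeed, $\log\Gamma$ is convex, so for $y>\frac12$ we have $\Gamma(y+\frac12)^2\le\Gamma(y)\Gamma(y+1)=y\,\Gamma(y)^2$ and $\Gamma(y)^2\le\Gamma(y-\frac12)\Gamma(y+\frac12)=\Gamma(y+\frac12)^2/(y-\frac12)$. Thus $\sqrt{y-\frac12}\le\Gamma(y+\frac12)/\Gamma(y)\le\sqrt y$; take $y=x-2$ and $y=x-\frac52$.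

\begin{lemma}\label{lem:law}
\begin{enumerate}
\item[(a)] $\tau$ is uniform on $\mathcal{T}(m)$, and the probability of a pair $(\tau,\ell)$ depends only on $\sum_e\ell_e$. In particular, given $\tau$, the lengths are exchangeable, with a law that does not depend on $\tau$.
\item[(b)] Given $(\tau,\ell)$, the sides (left or right) of the pendants are independent and uniform.
\item[(c)] For distinct edges $e,e'$ of $\tau$,
\[
p:=\mathbb{P}(\ell_e=1\mid\tau)=\frac{\rho(m)}{\rho(N)},\qquad u:=\mathbb{P}(\ell_{e'}=1\mid\ell_e=1,\tau)=\frac{\sigma(m)}{\sigma(N)},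
\]
and $\mathbb{P}(\ell_e=1,\ell_{e'}=2\mid\tau)\le up$.
\item[(d)] If $N=Lm$ with $L\ge2$, then $p\le L^{-1/2}$ and $u\le L^{-1/2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $k=N-m$ and $Z_a=[x^k](1-4x)^{-a}=4^k\Gamma(k+a)/(\Gamma(a)\,k!)$ for $a>0$. By Lemma~\ref{lem:bijection} and \eqref{eq:gf}, every $\tau$ has $Z_{m-3/2}$ decorations, of which $[x^k](2B)^{\sum_e(\ell_e-1)}$ have lengths $\ell$. This gives (a). A decoration with lengths $\ell$ consists of a sequence of $\sum_e(\ell_e-1)$ pendants with $k$ leaves in total and an unconstrained choice of a side for each, which gives (b). Requiring an edge to be short removes one factor $(1-4x)^{-1/2}$, so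
\[
p=\frac{Z_{m-2}}{Z_{m-3/2}}=\frac{\Gamma(N-2)\,\Gamma(m-\frac32)}{\Gamma(m-2)\,\Gamma(N-\frac32)},\qquad u=\frac{Z_{m-5/2}}{Z_{m-2}}=\frac{\Gamma(N-\frac52)\,\Gamma(m-2)}{\Gamma(m-\frac52)\,\Gamma(N-2)},
\]
which are the stated ratios. Since $2B=1-\sqrt{1-4x}$, the number of decorations with $\ell_e=1$ and $\ell_{e'}=2$ is $[x^k]\,2B\,(1-4x)^{-(m-5/2)}=Z_{m-5/2}-Z_{m-3}\le Z_{m-5/2}$, and $Z_{m-5/2}/Z_{m-3/2}=up$. For (d), \eqref{eq:gamma} gives $p^2\le(m-2)/(Lm-\frac52)$ and $u^2\le(m-\frac52)/(Lm-3)$, and both are at most $1/L$ because $2L\ge\frac52$ and $\frac52L\ge3$.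
\end{proof}

\section{One flip seen through the restriction}\label{sec:flip}

To bound the energy of a function of $(\tau,\ell)$ we must know how a flip of $T$ acts on $(\tau,\ell)$. Let $d$ be a diagonal of $T$, let $h_1,\dots,h_4$ be the sides of its quadrilateral in cyclic order, and let $A_j$ be the class of $h_j$ lying outside the quadrilateral. The $A_j$ partition the sides. We number so that $d$ has split $A_1\cup A_2\,|\,A_3\cup A_4$; then the new diagonal $d'$ has split $A_2\cup A_3\,|\,A_4\cup A_1$. Put $B_j=A_j\cap S$. The \emph{type} of $(T,S,d)$ is the number of nonempty $B_j$. The \emph{reversal} $(T,S,d)\mapsto(T^d,S,d')$ is an involution of the set of all triples and preserves the type; hence $\mathbb{E}\sum_d\Psi(T,S,d)$, with the sum over diagonals of a given type, is unchanged when $\Psi$ is composed with the reversal. Primes denote quantities belonging to $(T^d,S)$. When a diagonal $e$ of $\tau$ is flipped, the new diagonal keeps the name $e$, so that $\ell$ is also a length function on $\tau^e$. An \emph{end edge} of a path is an edge of the path incident to a branching triangle;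 a path has at most two.

\begin{lemma}\label{lem:flip}
\begin{enumerate}
\item[(a)] \emph{Type $4$.} Taking the trace is a bijection from the diagonals $d$ of type $4$ onto the short diagonals $e$ of $\tau$, and $(\tau',\ell')=(\tau^e,\ell)$.
\item[(b)] \emph{Type $3$.} We have $\tau'=\tau$, and there is a triangle $\Delta$ of $\tau$ with sides $a,b,c$ such that $\ell'_a=\ell_a-1\ge1$, $\ell'_b=\ell_b+1\ge2$, and all other lengths are unchanged. The diagonal $d$ is the end edge at $\Delta$ of the path of $a$, and the pendant of $a$ nearest to $\Delta$ lies in the sector between the paths of $a$ and $b$. Reversal interchanges $a$ and $b$.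
\item[(c)] \emph{Types $1$ and $2$.} We have $\tau'=\tau$, and the set of short edges is unchanged.
\end{enumerate}
\end{lemma}

\begin{proof}
All edges other than $d$ keep their splits, so by \eqref{eq:trace} the flip lowers by one the length of the trace of $d$ (if $d$ is essential) and raises by one the length of the trace of $d'$ (if $d'$ is essential).

(a) Both triangles at $d$ are branching, so $\{d\}$ is the whole path of a short diagonal $e$, whose quadrilateral in $\tau$ has the traces of $h_1,\dots,h_4$ as sides. The other diagonal of that quadrilateral has split $B_2\cup B_3\,|\,B_4\cup B_1$, the trace of $d'$, and it is short by the same argument applied to $T^d$. Conversely, the path of a short diagonal is a single edge $d$ between two branching triangles, and such a $d$ has type $4$.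

(b) The numberings allowed above (in either rotational sense) permute the indices transitively, so we may take $B_1=\emptyset$. The triangle $(d,h_3,h_4)$ is branching; let $\Delta$ be the corresponding triangle of $\tau$, and let $a,c,b$ be the traces of $h_2,h_3,h_4$. The trace of $d$ is $B_2\,|\,B_3\cup B_4=a$, which is shared with $h_2$, so $\ell_a\ge2$. The trace of $d'$ is $B_2\cup B_3\,|\,B_4=b$. The triangle $(h_1,h_2,d)$ is the nonbranching triangle of the path of $a$ nearest to $\Delta$, its pendant has leaf set $A_1$, and $A_1$ lies between $A_4$ and $A_2$ in the cyclic order; see Figure~\ref{fig:type3}.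

(c) In type $1$ neither $d$ nor $d'$ is essential. In type $2$ let $B_i,B_j$ be the nonempty sets, and let $e$ be the common trace $B_i\,|\,B_j$ of $h_i$ and $h_j$. Each of $d,d'$ is either inessential or has trace $e$. So only $\ell_e$ can change, and $e$ is long before and after because of $h_i$ and $h_j$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[very thick] (-2,0)--node[below]{$h_2$}(-1,0)--node[below]{$d$}(0,0)--node[below right]{$h_4$}(1,1) (0,0)--node[above right]{$h_3$}(1,-1);
\draw[dashed] (-1,0)--node[left]{$h_1$}(-1,1);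
\fill (0,0) circle (2pt); \node at (-2.25,0) {$a$}; \node at (1.2,1.15) {$b$}; \node at (1.2,-1.15) {$c$};
\node at (2.3,0) {$\longleftrightarrow$};
\draw[very thick] (3.7,0)--node[below]{$h_2$}(5,0)--node[below right]{$d'$}(5.6,0.6)--node[below right]{$h_4$}(6.2,1.2) (5,0)--node[below left]{$h_3$}(6,-1);
\draw[dashed] (5.6,0.6)--node[below left]{$h_1$}(5,1.2);
\fill (5,0) circle (2pt); \node at (3.45,0) {$a$}; \node at (6.4,1.35) {$b$}; \node at (6.2,-1.15) {$c$};
\end{tikzpicture}
\caption{A flip of type $3$ in the dual tree. The dot is the branching triangle where the paths of the edges $a,b,c$ of $\tau$ meet. The pendant (dashed) nearest to it on the path of $a$, lying between $a$ and $b$, moves to the path of $b$.}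
\label{fig:type3}
\end{figure}

In the pentagon of Section~\ref{sec:pentagon}, with $S=\{0,1,2,3\}$, the flips $T_1T_2$ and $T_4T_5$ have type $4$, and the other three have type $3$ with pendant $4$.

\section{The plain lift and the exponent $3/2$}\label{sec:plain}

For $f:\mathcal{T}(m)\to\mathbb{R}$ define the \emph{plain lift} $Qf=Q_{m\to N}f:\mathcal{T}(N)\to\mathbb{R}$ by $(Qf)(T)=\mathbb{E}_Sf(\tau_S(T))$.

\begin{lemma}\label{lem:Q}
For $4\le m\le m'\le N$ we have $Q_{m'\to N}Q_{m\to m'}=Q_{m\to N}$. With $Q=Q_{m\to N}$,
\[
\|Qf\|_2\le\|f\|_2,\qquad\mathcal{E}_N(Qf)\le p\,\mathcal{E}_m(f)=\frac{\rho(m)}{\rho(N)}\,\mathcal{E}_m(f).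
\]
\end{lemma}

\begin{proof}
Restriction is transitive, and a uniform $m$-subset of a uniform $m'$-set (all containing $0$) is uniform; this gives the composition rule. By Jensen's inequality and Lemma~\ref{lem:law}(a), $\|Qf\|_2^2\le\mathbb{E}f(\tau)^2=\|f\|_2^2$. Again by Jensen, $(\nabla_dQf(T))^2\le\mathbb{E}_S(f(\tau')-f(\tau))^2$. By Lemma~\ref{lem:flip} only type $4$ contributes, so
\[
2\mathcal{E}_N(Qf)\le\mathbb{E}\sum_{e\text{ short}}(\nabla_ef(\tau))^2=p\,\mathbb{E}\sum_e(\nabla_ef(\tau))^2=2p\,\mathcal{E}_m(f).\qedhere
\]
\end{proof}

Lifting lowers the energy, but it could also destroy the variance. We need one function whose lifts provably keep theirs. Let $g:\mathcal{T}(4)\to\{\pm1\}$ be $+1$ on $(12)3$ and $-1$ on $1(23)$. Then $\mathcal{E}_4(g)=\frac12\cdot2^2=2$. Put $G_N=Q_{4\to N}\,g$.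

\begin{lemma}\label{lem:variance}
$\operatorname{Var}(G_N)\ge2/35$ for all $N\ge4$.
\end{lemma}

\begin{proof}
Since $\tau$ is uniform, $\mathbb{E}G_N=0$. By Lemma~\ref{lem:Q}, $G_{N'}=Q_{N\to N'}G_N$ for $N'\ge N$, so $\mathbb{E}G_N^2$ is nonincreasing in $N$. It suffices to show that $\mathbb{E}G_N^2\to2/35$.

We have $\mathbb{E}G_N^2=\mathbb{E}\,g(\tau_S(T))\,g(\tau_{S'}(T))$ with $T,S,S'$ independent and $|S|=|S'|=4$. The event $S\cap S'=\{0\}$ has probability tending to $1$ and $|g|=1$, so it suffices to show that the conditional expectation given this event is $2/35$. Given the event, $U=S\cup S'$ is a uniform $7$-set containing $0$, independent of $T$, and the position of $S$ inside $U$ is uniform and independent of $(T,U)$. So $\tau_U(T)$ is uniform on $\mathcal{T}(7)$ and independent of that position. By transitivity we may assume that $N=7$, that $S$ is a uniform $4$-set containing $0$, and that $S'$ consists of $0$ and the three sides outside $S$, which are the pendant leaves. The reflection of the polygon fixing side $0$ changes the sign of both factors, so we may condition on $g(\tau_S)=+1$.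 By Lemma~\ref{lem:bijection} we must then average $g(\tau_{S'})$ over the $[x^3](1-4x)^{-5/2}=420$ decorations of the tree $(12)3$. Its edges are the root edge $r$, the inner edge $i$ and the leaf edges $1,2,3$; the edge $r$ is an ancestor of all others, and $i$ is an ancestor of $1$ and $2$. By \eqref{eq:gf} an edge has $2$, $6$, $20$ decorations with $1$, $2$, $3$ leaves. Let $X$ be the set of edges that carry pendants. (The decorations with $|X|=1,2,3$ number $5\cdot20+20\cdot12+10\cdot8=420$.)

\emph{Some edge of $X$ is an ancestor of all the others} (this includes $|X|=1$). Consider the top pendant on that edge. If it has one or two leaves, the remaining pendant leaves lie below the triangle where it is attached, so the three leaves part there into a left and a right group; moving the pendant to the other side exchanges the groups and changes the sign of $g(\tau_{S'})$. If it has three leaves, reflecting it changes the sign. This is a sign-reversing involution, and the contribution is $0$.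

\emph{$X=\{e,e'\}$ with $e,e'$ incomparable, $e$ to the left of $e'$.} Two leaves on the same edge join below the node where $e$ and $e'$ part. So the $6\cdot2$ decorations with two leaves on $e$ all give $(\cdot\,\cdot)\,\cdot$, and the $2\cdot6$ decorations with two leaves on $e'$ all give $\cdot\,(\cdot\,\cdot)$. The contribution is $0$.

\emph{$|X|=3$ and the first case fails.} Then $r\notin X$ and $X\ne\{i,1,2\}$, so $X$ is $\{i,1,3\}$, $\{i,2,3\}$ or $\{1,2,3\}$. Two leaves lie in the left branch below $r$ and one in the right branch, so all $8$ decorations give $+1$. The contribution is $24$.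

The mean is $24/420=2/35$.
\end{proof}

Lemmas~\ref{lem:Q} and~\ref{lem:variance}, with \eqref{eq:gap} and $\rho(N)\ge\sqrt{n-1/2}$, give $\gamma^{-1}\ge\frac2{35}(n-1)\sqrt{n-1/2}\,/\rho(4)$, the order $n^{3/2}$. Splitting $Q_{4\to N}$ into several steps changes nothing, by the composition rule. The gain must come from modifying the steps.

\section{Active diagonals and the smoothed lift}\label{sec:smooth}

\subsection*{Active diagonals}
Two distinct edges of $\tau$ are \emph{adjacent} if they are sides of a common triangle of $\tau$; let $\operatorname{Adj}(e)$ be the set of edges adjacent to $e$. For a diagonal it consists of the four sides of its quadrilateral, and for a side it has two elements. Pairwise nonadjacent diagonals share no triangle, so their quadrilaterals have disjoint interiors and their flips commute; for such a set $K$ we write $\tau^K$ for the result of flipping all of $K$.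

\begin{definition}
A diagonal $e$ of $\tau$ is \emph{active} if it is short and all four edges of $\operatorname{Adj}(e)$ are long. The set of active diagonals is $I=I(\tau,\ell)$.
\end{definition}

Shortness puts the smoothing where the energy of the lift is. The condition on the neighbors ensures that an active diagonal is adjacent to no short edge; so $I\cup\{e\}$ is pairwise nonadjacent for every short diagonal $e$. By Lemma~\ref{lem:law}(a), $p_*:=\mathbb{P}(e\in I\mid\tau)$ does not depend on $\tau$ or on the diagonal $e$, and a union bound over the four neighbors gives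
\begin{equation}\label{eq:pstar}
(1-4u)\,p\le p_*\le p .
\end{equation}
Here we need $N\gg m$: an active diagonal requires four pendants, so $p_*=0$ for $N<m+4$, whereas for $N=Lm$ with $L$ large most short diagonals are active.

\begin{lemma}\label{lem:stable}
Let $K$ be a set of pairwise nonadjacent short diagonals of $\tau$. Then $I(\tau^K,\ell)=I(\tau,\ell)$, and $\operatorname{Adj}(e)$ is the same in $\tau^K$ and in $\tau$ for every $e\in I$. Consequently $I'=I$ for every flip of $T$ of type $1$, $2$ or $4$.
\end{lemma}

\begin{proof}
A diagonal $e\in K$ keeps its quadrilateral, hence $\operatorname{Adj}(e)$ and its status. A side of the quadrilateral of some $e\in K$ is adjacent to the short edge $e$ before and after, so it is inactive before and after. Any other edge has no triangle inside a flipped quadrilateral, so it keeps its triangles, its neighbors and its status. For the last claim use Lemma~\ref{lem:flip}(c), and Lemma~\ref{lem:flip}(a) with $K=\{e\}$.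
\end{proof}

So only flips of type $3$ change the active set, and they change it locally.

\begin{lemma}\label{lem:type3}
Let $d$ have type $3$, with $a,b,c$ as in Lemma~\ref{lem:flip}(b).
\begin{enumerate}
\item[(a)] Every $e\in I\setminus I'$ lies in $\operatorname{Adj}(a)$. Either $e=b$, or $e$ is short before and after the flip and $\ell_a=2$. Moreover $|I\setminus I'|\le2$.
\item[(b)] Every $e\in I'\setminus I$ lies in $\operatorname{Adj}(b)$. Either $e=a$, or $e$ is short before and after the flip and $\ell_b=1$. Moreover $|I'\setminus I|\le2$.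
\item[(c)] Given $(T,S)$ and $e\in I$, at most $8$ diagonals $d$ of type $3$ have $e\in I\setminus I'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $e\in I\setminus I'$. It is short and $a$ is long, so $e\ne a$. If $e=b$, then $e\in\operatorname{Adj}(a)$. Otherwise $\ell'_e=\ell_e=1$, so $e$ became inactive because a neighbor became short. Only $a$ gets shorter, so $a\in\operatorname{Adj}(e)$ and $\ell_a=2$. The set $\operatorname{Adj}(a)$ is the union of at most two pairs, one for each triangle at $a$; the edges of a pair are adjacent, so at most one of them is active. Part (b) is (a) for the reversed triple, in which $\ell'_b=2$ means $\ell_b=1$. (c) By (a), $a$ is one of the four edges of $\operatorname{Adj}(e)$, and $d$ is one of the at most two end edges of its path.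
\end{proof}

\subsection*{The pre-flip kernel}
Fix $q\in(0,\frac12]$. For a finite set $J$, the symbol $\mathbb{E}_{K\subset J}$ denotes expectation over a random subset $K$ containing each element of $J$ independently with probability $q$. Let $M$ be the Markov kernel on pairs $(\tau,\ell)$ that moves to $(\tau^K,\ell)$ with $K\subset I$ random in this sense. By Lemma~\ref{lem:stable}, $I$ is constant on the \emph{orbit} $\{(\tau^K,\ell):K\subset I\}$, which we identify with the cube of subsets of $I$; on it $M$ moves $K_0$ to $K_0\triangle K$. Thus $M$ is symmetric. By Lemma~\ref{lem:law}(a) the law of $(\tau,\ell)$ is uniform on each orbit, so it is invariant under $M$.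

Fix $f:\mathcal{T}(m)\to\mathbb{R}$. For a short diagonal $e$ of $\tau$ put
\[
D_e=D_e(\tau,\ell)=\mathbb{E}_{K\subset I}\big(\nabla_ef(\tau^K)\big)^2 .
\]
Flipping $e$ changes only the sign of $\nabla_ef$, so $(\nabla_ef(\tau^K))^2$ does not depend on whether $e\in K$. The invariance lets us forget the pre-flips when we average.

\begin{lemma}\label{lem:average}
Let $w_e(\tau,\ell)\ge0$ be defined for diagonals $e$ of $\tau$, vanish for long $e$, and satisfy $w_e(\tau^K,\ell)=w_e(\tau,\ell)$ for $K\subset I$. If $\mathbb{E}(w_e\mid\tau)\le\bar w$ for all $\tau$ and $e$, then $\mathbb{E}\sum_ew_eD_e\le2\bar w\,\mathcal{E}_m(f)$.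
\end{lemma}

\begin{proof}
Let $\Phi(\tau,\ell)=\sum_ew_e(\tau,\ell)(\nabla_ef(\tau))^2$. Then $\sum_ew_eD_e=M\Phi$, and $\mathbb{E}M\Phi=\mathbb{E}\Phi\le\bar w\,\mathbb{E}\sum_e(\nabla_ef(\tau))^2$, with $\tau$ uniform.
\end{proof}

\subsection*{The smoothed lift}
For a set $J$ of pairwise nonadjacent diagonals of $\tau$ let $f_J(\tau)=\mathbb{E}_{K\subset J}f(\tau^K)$. The \emph{smoothed lift} $Rf:\mathcal{T}(N)\to\mathbb{R}$ is
\[
(Rf)(T)=\mathbb{E}_S\,f_{I}(\tau),\qquad\tau=\tau_S(T),\quad I=I(\tau,\ell).
\]
First, $Rf$ is close to $Qf$, with an error that carries the small factor $p$ and is measured by the energy of $f$ rather than by its norm. This will make the errors summable over the scales.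

\begin{proposition}\label{prop:distance}
$\|Rf-Qf\|_2^2\le q\,p\,\mathcal{E}_m(f)$.
\end{proposition}

\begin{proof}
View $f$ as a function of $(\tau,\ell)$. By Jensen, $\|Rf-Qf\|_2^2\le\mathbb{E}(f_I(\tau)-f(\tau))^2=\mathbb{E}((1-M)f)^2$. Fix an orbit with its uniform measure. The Walsh functions $\chi_Y(K)=(-1)^{|K\cap Y|}$, $Y\subset I$, form an orthonormal basis; write $f=\sum_Y\hat f(Y)\chi_Y$. We have $M\chi_Y=(1-2q)^{|Y|}\chi_Y$, and $\nabla_e\chi_Y$ equals $-2\chi_Y$ if $e\in Y$ and $0$ otherwise, so $\sum_{e\in I}\|\nabla_ef\|^2=4\sum_Y|Y|\hat f(Y)^2$. Since $q\le\frac12$, the number $t=1-(1-2q)^{|Y|}$ lies in $[0,1]$, so $t^2\le t\le2q|Y|$. Hence on the orbit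
\[
\|(1-M)f\|^2\le2q\sum_Y|Y|\hat f(Y)^2=\frac q2\sum_{e\in I}\|\nabla_ef\|^2 .
\]
Averaging over the orbits gives $\frac q2\,\mathbb{E}\sum_{e\in I}(\nabla_ef(\tau))^2=q\,p_*\mathcal{E}_m(f)\le q\,p\,\mathcal{E}_m(f)$.
\end{proof}

Second, the energy. As in the pentagon, type $4$ yields a gain linear in $q$ and type $3$ a cost quadratic in $q$. We charge the cost to the diagonals that get deactivated. For $d$ of type $3$ let $\kappa_d=1$ if $|I\setminus I'|\le1$ and $\kappa_d=(1-q)^{-1}$ if $|I\setminus I'|=2$, and for $e\in I$ define the \emph{weight}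
\[
W_e=W_e(T,S)=\sum_{d\text{ of type }3:\ e\in I\setminus I'}|I\triangle I'|\,\kappa_d .
\]

\begin{proposition}\label{prop:energy}
For $4\le m\le N$ and $q\in(0,\frac12]$,
\begin{equation}\label{eq:energy}
\mathcal{E}_N(Rf)\le\big[p-(4q-4q^2)p_*\big]\mathcal{E}_m(f)+q^2\,\mathbb{E}\sum_{e\in I}W_eD_e .
\end{equation}
In particular,
\begin{equation}\label{eq:crude}
\mathcal{E}_N(Rf)\le\Big[p-\Big(4q-4q^2-\frac{64q^2}{1-q}\Big)p_*\Big]\mathcal{E}_m(f).
\end{equation}
\end{proposition}

\begin{proof}
By Jensen, $2\mathcal{E}_N(Rf)\le\mathbb{E}\sum_d\delta_d^2$ with $\delta_d=f_{I'}(\tau')-f_I(\tau)$, the expectation being over $(T,S)$. For types $1$ and $2$, $\tau'=\tau$ and $I'=I$, so $\delta_d=0$.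

\emph{Type $4$.} Let $e$ be the trace of $d$, so $\tau'=\tau^e$ and $I'=I$. If $e\notin I$, the flip at $e$ commutes with the flips in $I$, so $\delta_d=\mathbb{E}_{K\subset I}\nabla_ef(\tau^K)$ and $\delta_d^2\le D_e$. If $e\in I$, condition on $K\setminus\{e\}$:
\[
\delta_d=\mathbb{E}_{K\subset I\setminus e}\big[(1-q)f(\tau^{K\cup e})+qf(\tau^K)-(1-q)f(\tau^K)-qf(\tau^{K\cup e})\big]=(1-2q)\,\mathbb{E}_{K\subset I\setminus e}\nabla_ef(\tau^K),
\]
so $\delta_d^2\le(1-2q)^2D_e$. Let $w_e$ be $(1-2q)^2$ for active $e$, $1$ for short inactive $e$, and $0$ for long $e$. These weights are constant on orbits by Lemma~\ref{lem:stable}, and $\mathbb{E}(w_e\mid\tau)=p-p_*+(1-2q)^2p_*=p-(4q-4q^2)p_*$. By Lemmas~\ref{lem:flip}(a) and~\ref{lem:average}, type $4$ contributes at most $2[p-(4q-4q^2)p_*]\mathcal{E}_m(f)$.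

\emph{Type $3$.} Now $\tau'=\tau$ and $\delta_d=f_{I'}(\tau)-f_I(\tau)$. Conditioning on whether the extra element lies in $K$ gives, for $e,e'\notin J$ and $\phi\ge0$,
\[
f_{J\cup e}(\tau)-f_J(\tau)=q\,\mathbb{E}_{K\subset J}\nabla_ef(\tau^K),\qquad\mathbb{E}_{K\subset J}\,\phi(K)\le(1-q)^{-1}\,\mathbb{E}_{K\subset J\cup e'}\,\phi(K).
\]
Pass from $I$ down to $I\cap I'$ and then up to $I'$, one element at a time. By the first formula $\delta_d$ is a signed sum of $|I\triangle I'|$ terms $q\,\mathbb{E}_{K\subset J_e}\nabla_ef(\tau^K)$, one for each $e\in I\triangle I'$, so by the Cauchy--Schwarz and Jensen inequalities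
\[
\delta_d^2\le q^2|I\triangle I'|\sum_{e\in I\triangle I'}\mathbb{E}_{K\subset J_e}\big(\nabla_ef(\tau^K)\big)^2 .
\]
For $e\in I\setminus I'$ we have $I\cap I'\subset J_e\subset I\setminus e$. By Lemma~\ref{lem:type3}(a), $J_e$ misses at most one element of $I\setminus e$, and none if $I\setminus I'=\{e\}$. The second formula then bounds the term of $e$ by $\kappa_dD_e$, since adding $e$ itself to $J_e$ changes nothing. The terms with $e\in I'\setminus I$ obey the same bound for the reversed triple. So with $X(T,S,d)=|I\triangle I'|\kappa_d\sum_{e\in I\setminus I'}D_e$ we have $\delta_d^2\le q^2(X(T,S,d)+X(T^d,S,d'))$, and by reversal type $3$ contributes at most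
\[
2q^2\,\mathbb{E}\sum_{d\text{ of type }3}X(T,S,d)=2q^2\,\mathbb{E}\sum_{e\in I}W_eD_e .
\]
Adding the two contributions and halving gives \eqref{eq:energy}. By Lemma~\ref{lem:type3}, $|I\triangle I'|\le4$ and $W_e$ has at most $8$ terms, so $W_e\le32/(1-q)$. Lemma~\ref{lem:average} with $w_e=\mathbf{1}_{e\in I}$ gives $\mathbb{E}\sum_{e\in I}D_e\le2p_*\mathcal{E}_m(f)$, and \eqref{eq:crude} follows.
\end{proof}

\section{Iterating over the scales}\label{sec:iterate}

Both propositions hold for every $f$, so $R$ can be applied to a function that is itself a smoothed lift. The energy gains multiply, while the deviations from the plain lift add up to a convergent series, which must stay below the standard deviation of $G_N$.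

\begin{proposition}\label{prop:iterate}
Let $L\ge2$ be an integer, $q\in(0,\frac12]$ and $\theta\in(0,1)$. Suppose that
\[
\frac{\sqrt{2q}}{L^{1/4}-1}\le\frac18
\]
and that for all $m\ge4$ and $f:\mathcal{T}(m)\to\mathbb{R}$ the smoothed lift to $N=Lm$ satisfies $\mathcal{E}_{Lm}(Rf)\le\theta\,p\,\mathcal{E}_m(f)$, where $p=\rho(m)/\rho(Lm)$. Then there is $c>0$ such that $\gamma^{-1}\ge c\,n^{3/2+\eta}$ for all $n\ge2$, where $\eta=\log_L(1/\theta)$.
\end{proposition}

\begin{proof}
Let $m_j=4L^j$, $f_0=g$, and $f_j=Rf_{j-1}:\mathcal{T}(m_j)\to\mathbb{R}$. The hypothesis, $p\le L^{-1/2}$ (Lemma~\ref{lem:law}(d)) and $\mathcal{E}_4(g)=2$ give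
\[
\rho(m_j)\,\mathcal{E}_{m_j}(f_j)\le2\rho(4)\,\theta^j,\qquad\mathcal{E}_{m_j}(f_j)\le2L^{-j/2}.
\]
Given $N\ge4$, let $k=\lfloor\log_L(N/4)\rfloor$, so that $m_k\le N$, and let $F=Q_{m_k\to N}f_k$. By Lemma~\ref{lem:Q}, and since $k>\log_L(N/4)-1$,
\[
\mathcal{E}_N(F)\le\frac{\rho(m_k)}{\rho(N)}\,\mathcal{E}_{m_k}(f_k)\le\frac{2\rho(4)\,\theta^k}{\rho(N)}\le\frac{2\rho(4)}{\theta\,\rho(N)}\Big(\frac N4\Big)^{-\eta}.
\]
By the composition rule the following sum telescopes:
\[
F-G_N=\sum_{j=1}^kQ_{m_j\to N}\big(f_j-Q_{m_{j-1}\to m_j}f_{j-1}\big).
\]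
Proposition~\ref{prop:distance} gives $\|f_j-Q_{m_{j-1}\to m_j}f_{j-1}\|_2^2\le qL^{-1/2}\cdot2L^{-(j-1)/2}=2qL^{-j/2}$. As $Q$ is a contraction,
\[
\|F-G_N\|_2\le\sqrt{2q}\sum_{j\ge1}L^{-j/4}=\frac{\sqrt{2q}}{L^{1/4}-1}\le\frac18 .
\]
The standard deviation is a seminorm bounded by $\|\cdot\|_2$, so Lemma~\ref{lem:variance} yields $\operatorname{Var}(F)^{1/2}\ge\sqrt{2/35}-\frac18>0.239-0.125>\frac1{10}$. With $N=n+2$ and $\rho(N)\ge\sqrt{n-1/2}$, inequality \eqref{eq:gap} gives
\[
\gamma^{-1}\ge2(n-1)\cdot\frac1{100}\cdot\frac{\theta\sqrt{n-1/2}}{2\rho(4)}\Big(\frac{n+2}4\Big)^{\eta}\ge c\,n^{3/2+\eta}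
\]
for all $n\ge2$, because $n-1\ge n/2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Take $L=64$ and $q=\frac1{40}$. Then $u\le\frac18$ by Lemma~\ref{lem:law}(d), so $p_*\ge p/2$ by \eqref{eq:pstar}. Moreover
\[
4q-4q^2-\frac{64q^2}{1-q}=0.0975-\frac{8}{195}>0.0975-0.0411>\frac1{20},
\]
so \eqref{eq:crude} gives $\mathcal{E}_{64m}(Rf)\le(p-\frac1{20}\cdot\frac p2)\mathcal{E}_m(f)=\frac{39}{40}\,p\,\mathcal{E}_m(f)$. Also $\sqrt{1/20}/(2\sqrt2-1)<0.2237/1.828<\frac18$. Proposition~\ref{prop:iterate} with $\theta=\frac{39}{40}$ gives $\gamma^{-1}\ge c\,n^{3/2+\varepsilon}$, where $\varepsilon=\log(40/39)/\log64>0.025/4.16>0.006$. The bound on $t_{\mathrm{mix}}$ is Lemma~\ref{lem:mix}, and $n^\varepsilon/\log n\to\infty$.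
\end{proof}

\section{A finer count of the flips of type $3$}\label{sec:finer}

The bound $W_e\le32/(1-q)$ is a worst case, and it forces $q$ to be small. When $N/m$ is large, the neighbors of an active diagonal $e$ typically have length at least $3$. Then $e$ can be deactivated only by receiving a pendant, from one of four neighbors, each with probability $\frac12$, and nothing else changes; the typical weight is $2$. With this weight and $p_*\approx p$, \eqref{eq:energy} gives the factor $1-4q+4q^2+4q^2=1-4q+8q^2$, which is smallest at $q=\frac14$, with value $\frac12$. We now make this precise.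

\begin{lemma}\label{lem:finer}
Let $d$ have type $3$, with $a,b,c$ as in Lemma~\ref{lem:flip}(b).
\begin{enumerate}
\item[(a)] $|I\triangle I'|\le2$.
\item[(b)] If $I\setminus I'\ne\emptyset$ and $\ell_a\ge3$, then $I\triangle I'=\{b\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use Lemma~\ref{lem:type3} throughout, and two consequences of it. If $b\in I$, then $\operatorname{Adj}(b)$ has no short edge before the flip, so $I'\setminus I\subset\{a\}$. If $a\in I'$, then $\operatorname{Adj}(a)$ has no short edge after the flip, so $I\setminus I'\subset\{b\}$.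

(a) If one of the two differences is empty we are done, so let both be nonempty. If $b\in I$, then $I'\setminus I=\{a\}$, hence $a\in I'$ and $I\setminus I'=\{b\}$. If $a\in I'$, then $I\setminus I'=\{b\}$, hence $b\in I$ and $I'\setminus I=\{a\}$. Suppose finally that $b\notin I$ and $a\notin I'$. Then $I\setminus I'$ contains an edge other than $b$ and $I'\setminus I$ an edge other than $a$, so $\ell_a=2$ and $\ell_b=1$. Thus $c\notin I$, because its neighbor $b$ is short before, and $c\notin I'$, because its neighbor $a$ is short after. So $I\setminus I'\subset\operatorname{Adj}(a)\setminus\{b,c\}$, which is empty or a pair of adjacent edges, and $|I\setminus I'|\le1$. In the same way $I'\setminus I\subset\operatorname{Adj}(b)\setminus\{a,c\}$ has at most one element.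

(b) Since $\ell_a\ne2$, we have $I\setminus I'=\{b\}$. Then $b\in I$ gives $I'\setminus I\subset\{a\}$, and $a\notin I'$ because $\ell'_a\ge2$.
\end{proof}

\begin{lemma}\label{lem:weight}
Let $q=\frac14$. For $e\in I$,
\[
\mathbb{E}(W_e\mid\tau,\ell)\le H_e:=2+\tfrac{29}6\,\#\{a\in\operatorname{Adj}(e):\ell_a=2\}.
\]
\end{lemma}

\begin{proof}
Group the terms of $W_e$ according to the trace $a$ of $d$, which lies in $\operatorname{Adj}(e)$ and is long. If $\ell_a\ge3$, Lemma~\ref{lem:finer}(b) gives $e=b$ and $|I\triangle I'|\kappa_d=1$. Then $\Delta$ is the triangle shared by $a$ and $e$, and $d$ must be the end edge of the path of $a$ at $\Delta$. By Lemma~\ref{lem:flip}(b) the term occurs only if the pendant of $a$ nearest to $\Delta$ lies in the sector between $a$ and $e$, which has conditional probability $\frac12$ by Lemma~\ref{lem:law}(b). If $\ell_a=2$, there are at most two such $d$, each with $|I\triangle I'|\kappa_d\le2\cdot\frac43$ by Lemma~\ref{lem:finer}(a). So each of the four neighbors contributes at most $\frac12$ if $\ell_a\ge3$ and at most $\frac{16}3=\frac12+\frac{29}6$ if $\ell_a=2$.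
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Take $L=4096$ and $q=\frac14$, so $u\le\frac1{64}$ by Lemma~\ref{lem:law}(d). Both $I$ and $D_e$ depend only on $(\tau,\ell)$, so Lemma~\ref{lem:weight} gives $\mathbb{E}\sum_{e\in I}W_eD_e\le\mathbb{E}\sum_{e\in I}H_eD_e$. The weights $w_e=H_e\mathbf{1}_{e\in I}$ are constant on orbits, since $I$, $\operatorname{Adj}(e)$ for $e\in I$, and the lengths are (Lemma~\ref{lem:stable}). By Lemma~\ref{lem:law}(c),
\[
\mathbb{E}(w_e\mid\tau)\le2p_*+\tfrac{29}6\sum_{a\in\operatorname{Adj}(e)}\mathbb{P}(\ell_e=1,\ell_a=2\mid\tau)\le2p_*+\tfrac{58}3\,up .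
\]
Here $4q-4q^2=\frac34$ and $2q^2=\frac18$. Lemma~\ref{lem:average}, \eqref{eq:energy} and \eqref{eq:pstar} give
\[
\mathcal{E}_N(Rf)\le\Big[p-\tfrac34p_*+\tfrac14p_*+\tfrac{29}{12}up\Big]\mathcal{E}_m(f)\le p\Big[\tfrac12+2u+\tfrac{29}{12}u\Big]\mathcal{E}_m(f)\le0.57\,p\,\mathcal{E}_m(f),
\]
because $\frac12+\frac{53}{12}\cdot\frac1{64}=\frac12+\frac{53}{768}<0.5691$. Also $\sqrt{1/2}/(8-1)<0.102<\frac18$. Proposition~\ref{prop:iterate} with $\theta=0.57$ gives $\gamma^{-1}\ge c\,n^{3/2+\eta}$ with $\eta=\log_{4096}(1/0.57)$, and $\eta>\frac1{15}$ because $4096^{1/15}=2^{4/5}<1.742<1/0.57$. Lemma~\ref{lem:mix} gives the bound on $t_{\mathrm{mix}}$.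
\end{proof}

\begin{thebibliography}{1}

\bibitem{catalan}
\emph{Problems in Catalan Mixing and Matchings},
\texttt{http://www.aco.gatech.edu/sites/default/files/documents/cohen-thesis.pdf}

\end{thebibliography}
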